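# A renormed Hilbert space in which the cluster value theorem fails at the centre of the ball

## A quadratic polynomial whose fibre values exceed its cluster values

**Theorem 1.** There are a complex Banach space $X$ isomorphic to $\ell_2$ and a continuous $2$-homogeneous polynomial $q$ on $X$ with
$$Cl(q,0)=\{|w|\le 4/5\},\qquad Sp(q,0)\supseteq\{|w|\le 2/\sqrt5\},\qquad 2/\sqrt5>4/5 .$$
Here, for $f\in\mathcal H^\infty(B_X)$ and $z^{**}\in\overline{B_{X^{**}}}$,
$$Cl(f,z^{**})=\{w\in\mathbb C:\ \exists\text{ a net }(x_\alpha)\subset B_X,\ x_\alpha\to z^{**}\text{ weak-star},\ f(x_\alpha)\to w\},$$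
$$Sp(f,z^{**})=\{\varphi(f):\ \varphi\in\mathcal M(\mathcal H^\infty(B_X)),\ \Pi(\varphi)=z^{**}\}.$$
So the cluster value theorem fails for $X$, $q$, $0$.

Let us unpack this. For a complex Banach space $X$ with open unit ball $B_X$, $\mathcal H^\infty(B_X)$ is the Banach algebra of bounded holomorphic functions $f:B_X\to\mathbb C$ with the sup-norm. Its spectrum $\mathcal M(\mathcal H^\infty(B_X))$ is the set of nonzero multiplicative linear functionals, which we call characters, with the weak-star topology. Functionals $x^*\in X^*$, restricted to $B_X$, belong to the algebra, so a character $\varphi$ can be restricted to $X^*$. The restriction $\Pi(\varphi)=\varphi|_{X^*}$ is a point of $\overline{B_{X^{**}}}$, and we say that $\varphi$ lies over that point. The map $\Pi$ is weak-star continuous and onto $\overline{B_{X^{**}}}$, and the evaluation $\delta(x)$ at $x\in B_X$ lies over $x$. A net $(x_\alpha)\subset B_X$ tends weak-star to $z^{**}$ if $x^*(x_\alpha)\to z^{**}(x^*)$ for every $x^*\in X^*$.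

There are thus two ways to speak of "the values of $f$ at $z^{**}$": the limits of $f$ along nets of honest points that approach $z^{**}$ (the set $Cl$), and the values at $f$ of all characters over $z^{**}$ (the set $Sp$). I. J. Schark's cluster value theorem says that for $X=\mathbb C$ the two sets are equal, for each $f\in\mathcal H^\infty(\mathbb D)$ and $c\in\overline{\mathbb D}$. The problem, from "Some Problems Concerning Algebras of Holomorphic Functions", asks whether they are equal for infinite dimensional $X$, every $f\in\mathcal H^\infty(B_X)$ and every $z^{**}\in\overline{B_{X^{**}}}$. The answer is no. The space can be as good as a renormed Hilbert space, the point can be the centre of the ball, and $f$ can be a quadratic polynomial. Degree $2$ is minimal: if $f=c+x^*$ is affine, both sets equal $\{c+z^{**}(x^*)\}$ (Example 2 below).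

We shall also prove the following.

**Theorem 2.**

* **(a)** Let $X,q$ be as constructed for Theorem 1 and let $Z$ be any complex Banach space. In $W=X\oplus_\infty Z$ the cluster value theorem fails for $\tilde q(x,z)=q(x)$ at every point $(0,z^{**})$, $z^{**}\in\overline{B_{Z^{**}}}$. If $Z\ne0$ and $\|z^{**}\|=1$, these are boundary points. Consequently every Banach space with a complemented subspace isomorphic to an infinite dimensional Hilbert space has an equivalent norm for which the theorem fails, at interior and (suitably chosen) boundary points.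
* **(b)** The failure in Theorem 1 persists with $\mathcal H^\infty(B_X)$ replaced by any subalgebra containing $1$, $X^*$ and $q$, for example the algebra of uniformly continuous functions in $\mathcal H^\infty(B_X)$.
* **(c)** For an $m$-homogeneous continuous polynomial $P$ let $R_{cl}(P)$, $R_{sp}(P)$ be the maximal moduli of elements of $Cl(P,0)$, $Sp(P,0)$. If $X$ is infinite dimensional, separable and reflexive with the approximation property, then $R_{sp}(P)\le2^mR_{cl}(P)$. Conversely, for each $m\ge3$ there are such an $X$ (isomorphic to $L_m(0,\infty)$) and $P$ with $R_{sp}(P)\ge1$ and $0<R_{cl}(P)\le(\frac12+\frac\pi m)^{m-1}$. Hence the best constants $c_m$ in $R_{sp}(P)\le c_mR_{cl}(P)$ over this class satisfy $c_m\le2^m$ and $c_m^{1/m}\to2$.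

## Polynomials, Taylor series and characters on a ball

A continuous $m$-homogeneous polynomial on $X$ is a function $P(x)=\hat P(x,\dots,x)$, where $\hat P$ is a continuous symmetric $m$-linear form. By polarization, $\hat P$ is determined by $P$. Example: $q(y)=\int y^2$ on complex $L_2$, with $\hat q(y_1,y_2)=\int y_1y_2$ (no conjugation). We write $\hat P(x^{k},u^{m-k})$ when $x$ is repeated $k$ times and $u$ is repeated $m-k$ times.

A bounded function on $B_X$ is holomorphic as soon as its restriction to every complex line is holomorphic. A holomorphic $f$ on $B_X$ has a unique expansion $f=\sum_mP_m$ into homogeneous polynomials. Applying the one-variable Cauchy estimate to $\zeta\mapsto f(\zeta x)$ gives $\sup_{B_X}|P_m|\le\|f\|$.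

Write $A=\mathcal H^\infty(B_X)$. Characters of $A$ satisfy $\varphi(1)=1$ and $\|\varphi\|=1$, $\mathcal M(A)$ is compact, and every proper ideal of $A$ lies in the kernel of some character (it lies in a maximal ideal, and Gelfand–Mazur applies). Moreover
$$\varphi(k)\in\overline{k(B_X)}\qquad(k\in A,\ \varphi\in\mathcal M(A)),\tag{1}$$
since otherwise $k-\varphi(k)$ would be bounded away from $0$, hence invertible in $A$, while $\varphi$ vanishes at it.

Goldstine's theorem says that $B_X$ is weak-star dense in $\overline{B_{X^{**}}}$. If $U$ runs through the weak-star neighbourhoods of $z^{**}$, then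
$$Cl(f,z^{**})=\bigcap_U\overline{f(U\cap B_X)}.\tag{2}$$
Indeed a net tending to $z^{**}$ is eventually in $U$, which gives "$\subseteq$". If $w$ is in the intersection, choose for each pair $(U,\varepsilon)$ a point $x_{U,\varepsilon}\in U\cap B_X$ with $|f(x_{U,\varepsilon})-w|<\varepsilon$; this is a net as required. By (2) the cluster set is compact, and it is nonempty as a decreasing intersection of nonempty compact sets. $Sp(f,z^{**})$ is compact and nonempty as the continuous image of the compact set $\Pi^{-1}(z^{**})$.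

One inclusion always holds: $Cl(f,z^{**})\subseteq Sp(f,z^{**})$. If $x_\alpha\to z^{**}$ weak-star and $f(x_\alpha)\to w$, any cluster point $\varphi$ of $\delta(x_\alpha)$ in the compact space $\mathcal M(A)$ lies over $z^{**}$ and has $\varphi(f)=w$. To refute the cluster value theorem we must therefore produce characters with *too large* values. Such a character $\varphi$ cannot be a limit of evaluations at all: if $\delta(x_\alpha)\to\varphi$, then $x_\alpha\to\Pi(\varphi)$ weak-star and $f(x_\alpha)\to\varphi(f)$, so $\varphi(f)\in Cl(f,\Pi(\varphi))$. This tells us in advance that we shall have to build $\varphi$ from an ideal and not from points.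

## One variable, affine functions, and polynomials on $\ell_2$

**Example 1 (the open disc).** Let $X=\mathbb C$ and $|c|<1$. Then $f(z)-f(c)=(z-c)k(z)$ with $k\in\mathcal H^\infty(\mathbb D)$, so a character over $c$ has $\varphi(f)=f(c)$. Both sets are $\{f(c)\}$.

**Example 2 (affine functions).** Let $X$ be arbitrary and $f=c+x^*$. If $x_\alpha\to z^{**}$ weak-star then $f(x_\alpha)\to c+z^{**}(x^*)$. If $\Pi(\varphi)=z^{**}$ then $\varphi(f)=c+z^{**}(x^*)$. Both sets are nonempty (Goldstine; surjectivity of $\Pi$), so both equal $\{c+z^{**}(x^*)\}$.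

**Example 3 (interior points are not trivial in infinite dimensions).** On $\ell_2$ with its usual norm let $P(x)=\sum_jx_j^2$. For $|\zeta|\le1$ the points $(1-\frac1n)\zeta e_n$ tend weakly to $0$ and $P$ of them tends to $\zeta^2$. So $Cl(P,0)$ is the whole closed unit disc. Since $|P|\le1$ on $B_{\ell_2}$, $Sp(P,0)$ is contained in that disc, and the sets agree.

The natural method for a polynomial is to remove finitely many coordinates. Let $P$ be $m$-homogeneous and continuous on $X$, and let $F:X\to X$ have finite rank, $Fx=\sum_jy_j^*(x)e_j$. Expanding $\hat P$ at $x-Fx$ and then writing out one of the entries $Fx$,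
$$P(x-Fx)-P(x)=\sum_{k=1}^m\binom mk(-1)^k\sum_jy_j^*(x)\,\hat P\bigl(x^{m-k},(Fx)^{k-1},e_j\bigr).\tag{3}$$
Each summand is $y_j^*$ times a bounded holomorphic function on $B_X$. Hence
$$\Pi(\varphi)=0\ \Longrightarrow\ \varphi(P)=\varphi\bigl(P\circ(I-F)\bigr).\tag{4}$$

**Example 4 (all polynomials on $\ell_2$ at $0$).** Let $X=\ell_2$ with its usual norm, $P$ any continuous polynomial, and $F_n$ the projection on the first $n$ coordinates. Applying (4) to each homogeneous part, a character over $0$ has $\varphi(P)=\varphi(P\circ(I-F_n))$. By (1) there is $u_n\in B_X$ with $|P(u_n-F_nu_n)-\varphi(P)|<1/n$. Now $x_n=u_n-F_nu_n$ is in $B_X$ because $\|I-F_n\|\le1$, and its first $n$ coordinates vanish, so $x_n\to0$ weakly. Thus $\varphi(P)\in Cl(P,0)$, and the cluster value theorem holds for $P$ at $0$.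

Where does this argument stop in other spaces? Formula (4) asks nothing of the norm. The only place where the norm enters is the sentence "$x_n$ is in $B_X$ because $\|I-F_n\|\le1$". In general, removing finitely many coordinates from a point of the ball may throw it *out* of the ball. If $\|I-F\|\le c$, we can divide by $c$, but for an $m$-homogeneous $P$ this costs a factor $c^m$. In a space with the metric approximation property (recalled below) $c=2$ is what one gets for free. So we look for a ball where removing one coordinate, call it $\lambda$, makes points leave the ball, and we ask whether a character can feel this.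

## A disc in the variables $(\lambda,q)$ whose centre is too large

Here is the plan. Take $X=\mathbb C\oplus Y$ with points $(\lambda,y)$, and suppose a large group $G$ of isometries of $X$ has the property that every $G$-invariant continuous polynomial is a polynomial in $\lambda$ and in one fixed homogeneous polynomial $q(y)$. Suppose $g$ is holomorphic near $\overline{\mathbb D}$ and that for each $|\lambda|=1$ the closed ball contains a point $(\lambda,y)$ with $q(y)=g(\lambda)$. For every polynomial $p(\lambda,w)$ the maximum principle gives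
$$|p(0,g(0))|\le\max_{|\lambda|=1}|p(\lambda,g(\lambda))|\le\sup_{(\lambda,y)\in\overline{B_X}}|p(\lambda,q(y))| .$$
So the invariant functions can be "evaluated" at $\lambda=0$, $q=g(0)$, whether or not the ball has a point with these coordinates. An averaging operator over $G$ then lets us pass from invariant functions to all of $\mathcal H^\infty(B_X)$.

The ball, on the other hand, is convex. Suppose it contains $(\lambda,\lambda e^{i\alpha}h)$ for $|\lambda|=1$, $|\alpha|\le\beta$ and suitable $h\ge0$, and that $q(y)=\int y^2$. Averaging the points with $\lambda=\pm i$ and suitable $\alpha=\mp\beta$ gives $(0,\sin\beta\,h)$, where $q$ is $\sin^2\beta\int h^2$: convexity averages $y$, and $q$ squares the result. The analytic disc averages the values of $q$ themselves, and we shall see that it reaches $\sin\beta$. The gap between $\sin\beta$ and $\sin^2\beta$ is the counterexample, provided that more clever convex combinations do no better than $\sin^2\beta$. That is true for the right $\beta$.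

What should $Y$ and $G$ be? On $\ell_2$ with permutations of the coordinates, $\sum x_j^3$ is invariant and continuous, so there are too many invariants. On $Y=L_p(0,\infty)$ with measure preserving rearrangements, the candidates $\int y^k$ with $k\ne p$ are not bounded on the unit ball: for $y=\varepsilon^{-1/p}1_{[0,\varepsilon)}$, which has norm $1$, $\int y^k=\varepsilon^{1-k/p}$ blows up as $\varepsilon\to0$ if $k>p$, and as $\varepsilon\to\infty$ if $k<p$. The half-line is both non-atomic and of infinite measure, so only $k=p$ survives. This is the content of Lemma 3.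

## The ball $K\subset\mathbb C\oplus L_p(0,\infty)$ and the dyadic permutations

Let $p\ge2$ be an integer, $1/p+1/p'=1$, $Y=L_p(0,\infty)$ (complex), and $q(y)=\int_0^\infty y^p$. This is a continuous $p$-homogeneous polynomial with $|q(y)|\le\|y\|_p^p$. Let $0<\beta<\pi/2$ and, on $\mathbb C\oplus Y$,
$$S=\{(\lambda,\lambda e^{i\alpha}h):\ |\lambda|=1,\ |\alpha|\le\beta,\ h\in Y,\ h\ge0,\ \|h\|_p\le1\},\qquad K=\overline{\mathrm{conv}}\,S .$$

**Step 1: $K$ is the unit ball of an equivalent norm.** The set $S$ is invariant under multiplication by unimodular scalars, so $K$ is closed, convex and balanced. It is bounded, since $|\lambda|\le1$ and $\|y\|_p\le1$ on $K$. It contains a neighbourhood of $0$, as follows. If $h\ge0$ and $\|h\|_p\le1$, then $(1,h)$ and $(-1,0)$ are in $S$, so their average $(0,\frac12h)$ is in $K$, and so is $(0,\frac12\omega h)$ for $|\omega|=1$. If $\|y\|_p\le1$, write $y=h_1-h_2+ih_3-ih_4$ with the positive and negative parts of the real and imaginary parts of $y$; each $h_j\ge0$ has norm at most $1$, and the average of $(0,\frac12h_1),(0,-\frac12h_2),(0,\frac i2h_3),(0,-\frac i2h_4)$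 is $(0,\frac18y)\in K$. Also $(\lambda,0)\in K$ for $|\lambda|\le1$. Therefore $\frac12(\lambda,0)+\frac12(0,\frac18y)\in K$ whenever $|\lambda|\le1$, $\|y\|_p\le1$.

So $K$ is the closed unit ball of a norm equivalent to that of $\mathbb C\oplus L_p(0,\infty)$. Let $X=X_{p,\beta}$ be the space with this norm. It is separable and reflexive, so $X^{**}=X$ and weak-star convergence is weak convergence. For $p=2$ it is isomorphic to $\ell_2$. Every $x^*\in X^*$ has the form $x^*(\lambda,y)=c\lambda+\int yv$ with $v\in L_{p'}$. We regard $\lambda$ and $q$ as functions on $X$ and put $A=\mathcal H^\infty(B_X)$; both $\lambda$ and $q$ are in $A$.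

**Step 2: the group.** For $n\ge0$ let $I_{n,j}=[j2^{-n},(j+1)2^{-n})$, $0\le j<4^n$. These intervals partition $[0,2^n)$. Let $G_n\cong\mathrm{Sym}(4^n)$ be the group of maps of $[0,\infty)$ that permute these intervals by translations and are the identity off $[0,2^n)$. Cutting each interval into halves shows $G_n\subset G_{n+1}$. Put $G=\bigcup_nG_n$. Let $(gy)(s)=y(g^{-1}s)$ and $g(\lambda,y)=(\lambda,gy)$. Since $g$ preserves Lebesgue measure, it preserves $\|\cdot\|_p$, positivity and $q$. Hence $gS=S$, $gK=K$, and $G$ acts on $X$ by linear isometries that leave $\lambda$ and $q$ invariant. Let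
$$A^G=\{f\in A:\ f\circ g=f\ \text{for all } g\in G\},$$
a subalgebra of $A$ that contains $1,\lambda,q$.

## Averaging over $G$ annihilates the functionals on $Y$

The purpose of this section is an operator $E:A\to A^G$ that respects multiplication by invariant functions and kills everything of the form $x^*b$ with $x^*$ a functional of $y$ alone.

Fix a nonprincipal ultrafilter $\mathcal U$ on $\mathbb N$ and put
$$E_nf(x)=\frac1{|G_n|}\sum_{g\in G_n}f(gx),\qquad Ef(x)=\lim_{\mathcal U}E_nf(x)\qquad(f\in A,\ x\in B_X).$$
The limit exists because $|E_nf(x)|\le\|f\|$.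

**Lemma 1.** $E$ is a linear map of $A$ into $A^G$, $E1=1$, and $E(fa)=fE(a)$ for $f\in A^G$, $a\in A$.

*Proof.* We first check that $Ef$ is holomorphic. It is bounded by $\|f\|$, so it is enough to look at complex lines. On a line the functions $E_nf$ are holomorphic and uniformly bounded. By Montel's theorem they lie in a compact metrizable set of holomorphic functions for locally uniform convergence, so their limit along $\mathcal U$ exists in that topology. It is holomorphic and agrees with the pointwise limit. Thus $Ef\in A$.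

Next, invariance. If $g\in G_k$ and $n\ge k$ then $g\in G_n$, so $E_nf(gx)=|G_n|^{-1}\sum_{g'\in G_n}f(g'gx)=E_nf(x)$. As $\mathcal U$ is nonprincipal, the finitely many $n<k$ do not matter, and $Ef\circ g=Ef$. Linearity and $E1=1$ are clear. If $f\in A^G$, then $E_n(fa)=fE_n(a)$ for every $n$; pass to the limit. $\square$

**Lemma 2.** If $x^*(\lambda,y)=\int yv$ with $v\in L_{p'}$, and $b\in A$, then $E(x^*b)=0$.

*Proof.* We have $|E_n(x^*b)(\lambda,y)|\le\|b\|\,a_n(y,v)$, where
$$a_n(y,v)=\frac1{|G_n|}\sum_{g\in G_n}\Bigl|\int(gy)v\Bigr| .$$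
We show that $a_n(y,v)\to0$ for all $y\in L_p$, $v\in L_{p'}$.

**Step 1: reduction to bounded functions of bounded support.** By Hölder, $a_n(y,v)\le\|y\|_p\|v\|_{p'}$, and $a_n$ is subadditive in each variable. So for $y=y'+y''$, $v=v'+v''$,
$$a_n(y,v)\le a_n(y',v')+\|y''\|_p\|v\|_{p'}+\|y'\|_p\|v''\|_{p'} .$$
Bounded functions supported in some $[0,2^k)$ are dense in $L_p$ and in $L_{p'}$ (both exponents are finite), so we may assume that $y$ and $v$ are of this kind.

**Step 2: the computation.** Let $n\ge k$. For fixed $j$ we have $\int_{I_{n,j}}|gy|=\int_{g^{-1}I_{n,j}}|y|$, and as $g$ runs through $G_n$ the interval $g^{-1}I_{n,j}$ is uniformly distributed over the $4^n$ intervals of level $n$. Hence the average of $\int_{I_{n,j}}|gy|$ is $4^{-n}\|y\|_1$. The set $[0,2^k)$, where $v$ lives, consists of $2^{k+n}$ of these intervals. So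
$$a_n(y,v)\le\|v\|_\infty\,2^{k+n}\,4^{-n}\|y\|_1=\|v\|_\infty\,2^{k-n}\,\|y\|_1\to0.\qquad\square$$

## The invariant polynomials are the polynomials in $\lambda$ and $q$

**Lemma 3.** Let $R$ be a continuous $G$-invariant $i$-homogeneous polynomial on $Y$, $i\ge1$. If $p\nmid i$ then $R=0$. If $i=pt$ then $R=c\,q^t$ for some $c\in\mathbb C$.

Let us do $p=i=2$ by hand first. Let $e^r_l=1_{I_{r,l}}$. By invariance $\hat R(e^r_l,e^r_l)=c_r(2)$ does not depend on $l$, and $\hat R(e^r_l,e^r_{l'})=c_r(1,1)$ does not depend on the pair $l\ne l'$. For $r\ge1$ split the $4^r$ indices into two halves $J_1,J_2$ of size $M=4^r/2$. Then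
$$M^2|c_r(1,1)|=\Bigl|\hat R\Bigl(\sum_{l\in J_1}e^r_l,\sum_{l\in J_2}e^r_l\Bigr)\Bigr|\le C\,M2^{-r},\qquad\text{so}\qquad|c_r(1,1)|\le2C\,8^{-r}.$$
If $y=\sum_{l<2^{n+r}}a_le^r_l$ is a fixed step function living on $[0,2^n)$, the off-diagonal part of $R(y)$ has at most $4^{n+r}$ terms, so it is at most $4^{n+r}\|y\|_\infty^2\cdot2C8^{-r}\to0$ as $r\to\infty$. The diagonal part is $c_r(2)\sum_la_l^2=c_r(2)2^r\int y^2$. So $R(y)$ is a multiple of $\int y^2$. In general there are also larger blocks of equal indices, and for these random phases replace the plain sums.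

*Proof of Lemma 3.* Let $\hat R$ be the symmetric form of $R$, with $|\hat R(y_1,\dots,y_i)|\le C\prod_l\|y_l\|_p$. By polarization it is $G$-invariant. Let $e^r_l=1_{I_{r,l}}$, $0\le l<4^r$.

**Step 1: reduce $\hat R$ to finitely many numbers at each level.** To a tuple $(l_1,\dots,l_i)$ belongs the partition of $\{1,\dots,i\}$ into classes of positions with equal index; let $\nu=(\nu_1,\dots,\nu_t)$ be the multiset of class sizes, so $\sum_b\nu_b=i$. Two tuples with the same $\nu$ are carried into each other by reordering positions (symmetry of $\hat R$) and by a permutation of the indices (invariance under $G_r\cong\mathrm{Sym}(4^r)$). Hence $\hat R(e^r_{l_1},\dots,e^r_{l_i})$ depends only on $r$ and $\nu$. Call it $c_r(\nu)$.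

**Step 2: bound $c_r(\nu)$ by testing $\hat R$ on random sums.** Let $4^r\ge t$. Choose disjoint index sets $J_1,\dots,J_t$ with $|J_b|=M_b$, where $M_b=1$ if $\nu_b\ge p$ and $M_b=\lfloor4^r/t\rfloor$ if $\nu_b<p$. For each $b$ and $l\in J_b$ let $\varepsilon_l^{(b,s)}$, $1\le s<\nu_b$, be independent and uniform on the unit circle (independent for all $b,l,s$), and let $\varepsilon_l^{(b,\nu_b)}=\prod_{s<\nu_b}\overline{\varepsilon_l^{(b,s)}}$; this is $1$ if $\nu_b=1$. Put
$$u_{b,s}=\sum_{l\in J_b}\varepsilon_l^{(b,s)}e^r_l,\qquad\|u_{b,s}\|_p=(M_b2^{-r})^{1/p}.$$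
Expand $\hat R$ at all the $u_{b,s}$, $1\le b\le t$, $1\le s\le\nu_b$, and take the expectation. A term is given by a choice of indices $l_{b,s}\in J_b$, and its random coefficient is
$$\prod_b\ \prod_{s\le\nu_b}\varepsilon^{(b,s)}_{l_{b,s}}=\prod_b\ \prod_{s<\nu_b}\varepsilon^{(b,s)}_{l_{b,s}}\,\overline{\varepsilon^{(b,s)}_{l_{b,\nu_b}}} .$$
Its expectation is $1$ if for each $b$ all the $l_{b,s}$ coincide, and $0$ otherwise. A surviving term has exactly the class sizes $\nu$ (the $J_b$ are disjoint), so it equals $c_r(\nu)$, and there are $M_1\cdots M_t$ of them. The expectation is therefore $M_1\cdots M_t\,c_r(\nu)$. On the other hand it is at most $C\prod_b(M_b2^{-r})^{\nu_b/p}=C2^{-ri/p}\prod_bM_b^{\nu_b/p}$ in modulus. Hence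
$$|c_r(\nu)|\le C\,2^{-ri/p}\prod_bM_b^{\nu_b/p-1}\le C'\,2^{-ri/p}\prod_{\nu_b<p}4^{-r(1-\nu_b/p)}\tag{5}$$
with $C'$ independent of $r$. For the last inequality, the factors with $\nu_b\ge p$ are $1$, and for $\nu_b<p$ we used $M_b\ge4^r/(2t)$; one may take $C'=C(2t)^t$.

**Step 3: let the level tend to infinity and see which patterns survive.** Let $y$ be a step function of level $n$, that is, a combination of the $1_{I_{n,j}}$. Such functions, with $n$ varying, are dense in $Y$. For $r\ge n$ write $y=\sum_{l<2^{n+r}}a_le^r_l$ with $|a_l|\le\|y\|_\infty$. Then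
$$R(y)=\sum_{l_1,\dots,l_i}a_{l_1}\cdots a_{l_i}\,\hat R(e^r_{l_1},\dots,e^r_{l_i}).$$
Fix a set partition of $\{1,\dots,i\}$ with block sizes $\nu_1,\dots,\nu_t$. At most $2^{(n+r)t}$ tuples have it as their equality pattern. Since $2^{rt}2^{-ri/p}=\prod_b2^{r(1-\nu_b/p)}$, (5) shows that their total contribution is at most
$$2^{nt}\|y\|_\infty^i\,2^{rt}|c_r(\nu)|\le C''\prod_b2^{r(1-\nu_b/p)}\prod_{\nu_b<p}2^{-2r(1-\nu_b/p)}=C''\prod_b2^{-r|1-\nu_b/p|},$$
with $C''$ independent of $r$. As $r\to\infty$ this tends to $0$ unless all $\nu_b=p$. If $p\nmid i$, no pattern survives, so $R(y)=0$ on a dense set, and $R=0$.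

**Step 4: identify the surviving term.** Let $i=pt$ and $\nu=(p,\dots,p)$. There are $\kappa=i!/(p!^t\,t!)$ set partitions of $\{1,\dots,i\}$ into $t$ blocks of size $p$, and each contributes the same amount. So
$$R(y)=\lim_{r\to\infty}\ \kappa\,c_r(\nu)2^{rt}\cdot2^{-rt}\sum_{l_1,\dots,l_t\text{ distinct}}a_{l_1}^p\cdots a_{l_t}^p .$$
By (5), $|c_r(\nu)|2^{rt}\le C'$. Dropping the word "distinct" changes the last factor by at most $2^{-rt}\,t^2\,2^{(n+r)(t-1)}\|y\|_\infty^i\to0$, because a tuple that is not distinct has some pair of equal entries. It turns that factor into $\bigl(2^{-r}\sum_la_l^p\bigr)^t=\bigl(\int y^p\bigr)^t=q(y)^t$. Choose one subsequence of $r$'s, independent of $y$, along which $\kappa c_r(\nu)2^{rt}$ converges, to $c$ say. Then $R(y)=c\,q(y)^t$ for all step functions, hence on $Y$. $\square$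

**Corollary 4.** Let $f\in A^G$ have Taylor series $f=\sum_mP_m$ at $0$. Then $P_m=p_m(\lambda,q(y))$ for a unique polynomial $p_m\in\mathbb C[\lambda,w]$.

*Proof.* For $g\in G$, $f=f\circ g=\sum_mP_m\circ g$, so each $P_m$ is $G$-invariant by uniqueness of the Taylor series. Expanding $\hat P_m$ at $(\lambda,0)+(0,y)$ gives $P_m(\lambda,y)=\sum_{j=0}^m\lambda^jR_{m-j}(y)$ with continuous $(m-j)$-homogeneous $R_{m-j}$. These are determined by $P_m$, hence $G$-invariant, and Lemma 3 applies ($R_0$ is a constant). Uniqueness holds because $(\lambda,q(y))$ takes all values in $\mathbb C^2$: use multiples of $1_{[0,1)}$ for $y$. $\square$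

## Characters over $0$ from analytic discs

**Lemma 5.** Let $g$ be holomorphic near $\overline{\mathbb D}$ such that for every $|\lambda|=1$ there is $(\lambda,y)\in K$ with $q(y)=g(\lambda)$. Put $w_*=g(0)$. Then there is $\varphi\in\mathcal M(A)$ with $\Pi(\varphi)=0$ and $\varphi(q)=w_*$. Moreover $Sp(q,0)\supseteq\{|w|\le|w_*|\}$.

*Proof.* **Step 1: a character of the invariant algebra.** We want to evaluate invariant functions at "$\lambda=0$, $q=w_*$". Let $f\in A^G$, $f=\sum_mP_m$, $P_m=p_m(\lambda,q)$. The function $\lambda\mapsto p_m(\lambda,g(\lambda))$ is holomorphic near $\overline{\mathbb D}$. So by the maximum principle, the hypothesis on $g$, continuity of $P_m$, and Cauchy's estimate,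
$$|p_m(0,w_*)|\le\max_{|\lambda|=1}|p_m(\lambda,g(\lambda))|\le\sup_K|P_m|=\sup_{B_X}|P_m|\le\|f\|.$$
Hence for $0<r<1$ the series
$$\psi_r(f)=\sum_mr^m\,p_m(0,w_*)$$
converges absolutely. If $f_1,f_2\in A^G$, the $m$-th Taylor polynomial of $f_1f_2$ is $\sum_jP^{(1)}_jP^{(2)}_{m-j}$, so by uniqueness in Corollary 4 the polynomial $p_m$ of $f_1f_2$ is $\sum_jp^{(1)}_jp^{(2)}_{m-j}$. By the Cauchy product, $\psi_r:A^G\to\mathbb C$ is a unital algebra homomorphism. Also $\psi_r(\lambda)=0$ and $\psi_r(q)=r^pw_*$.

**Step 2: extension to $A$ by an ideal.** Let $I_r$ be the ideal of $A$ generated by $\ker\psi_r$ and $X^*$. We claim that $1\notin I_r$. Suppose it is. Each $x^*\in X^*$ is $c\lambda$ plus a functional of $y$ as in Lemma 2, and $\lambda\in\ker\psi_r$. So we can write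
$$1=\sum f_ia_i+\sum x_j^*b_j\qquad\text{(finite sums)},$$
with $f_i\in\ker\psi_r\subset A^G$, $a_i,b_j\in A$, and $x_j^*$ as in Lemma 2. Apply $E$: by Lemmas 1 and 2, $1=\sum f_iE(a_i)$ with $E(a_i)\in A^G$. Apply $\psi_r$: $1=\sum\psi_r(f_i)\psi_r(E(a_i))=0$, a contradiction.

So $I_r$ is a proper ideal and lies in $\ker\varphi_r$ for some $\varphi_r\in\mathcal M(A)$. Then $\varphi_r|_{X^*}=0$. Since $q-r^pw_*\in\ker\psi_r$, also $\varphi_r(q)=r^pw_*$.

**Step 3: remove $r$ and fill the disc.** Let $\varphi$ be a weak-star cluster point of $\varphi_r$ as $r\to1$. Then $\Pi(\varphi)=0$ and $\varphi(q)=w_*$. For $|\zeta|\le1$ the map $f\mapsto f(\zeta\,\cdot)$ is a unital homomorphism of $A$ into $A$, so $f\mapsto\varphi(f(\zeta\,\cdot))$ is a character. It lies over $0$, because $\varphi(\zeta x^*)=0$, and its value at $q$ is $\zeta^pw_*$. Every $w$ with $|w|\le|w_*|$ is of this form. $\square$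

Now we produce discs. Let $h=1_{[0,1)}$, so $\|h\|_p=1$ and $\int h^p=1$.

**The case $p=2$: $w_*=\sin\beta$.** Let $s=\sin\beta\in(0,1)$ and
$$g(\lambda)=\frac{\lambda^2+s}{1+s\lambda^2},$$
which is holomorphic near $\overline{\mathbb D}$. For $|\lambda|=1$,
$$g(\lambda)=\lambda^2\,\frac{1+s\bar\lambda^2}{1+s\lambda^2}=\lambda^2e^{-2i\alpha},\qquad\alpha=\mathrm{Arg}(1+s\lambda^2).$$
The point $1+s\lambda^2$ is on the circle of centre $1$ and radius $s$, so $|\alpha|\le\arcsin s=\beta$. Hence $(\lambda,\lambda e^{-i\alpha}h)\in S$ and $q(\lambda e^{-i\alpha}h)=\lambda^2e^{-2i\alpha}=g(\lambda)$. Lemma 5 applies with $w_*=g(0)=\sin\beta$.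

**The case $p\ge3$, $\beta=\pi/p$: $w_*=1$.** Take $g\equiv1$. For $\lambda=e^{i\theta}$ choose $|\alpha|\le\pi/p$ with $p(\theta+\alpha)\in2\pi\mathbb Z$. Then $(\lambda,\lambda e^{i\alpha}h)\in S$ and $q(\lambda e^{i\alpha}h)=e^{ip(\theta+\alpha)}=1$. Lemma 5 applies with $w_*=1$.

## Convexity bounds $y$ on the slices of $K$ near $\lambda=0$

We need an upper bound for $\|y\|_p$ when $(\lambda,y)\in K$ and $\lambda$ is small. For $|\omega|=1$ let
$$m(\omega)=\max\Bigl(0,\ \max_{|\alpha|\le\beta}\mathrm{Re}(\omega e^{i\alpha})\Bigr)\in[0,1].$$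
This is the largest contribution that a phase $\omega e^{i\alpha}$ allowed by $S$ can make in the positive real direction.

**Lemma 6.** If $a,b\ge0$ and $m(\omega)^{p'}\le a+b\,\mathrm{Re}\,\omega$ for all $|\omega|=1$, then
$$\|y\|_p^p\le(a+b|\lambda|)^{p-1}\qquad\text{for all }(\lambda,y)\in K .$$
Hence $|w|\le a^{p-1}$ for all $w\in Cl(q,0)$.

The point of the hypothesis is that its right-hand side is *affine* in $\omega$, so it survives averaging: a mean of the $\lambda_i$ only sees $\lambda$.

*Proof.* Both sides are continuous in $(\lambda,y)$, so we may take $(\lambda,y)\in\mathrm{conv}\,S$: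
$$\lambda=\sum\mu_i\lambda_i,\qquad y=\sum\mu_i\lambda_ie^{i\alpha_i}h_i,\qquad\mu_i\ge0,\ \sum\mu_i=1 .$$
If $y(s)\ne0$ put $d=y(s)/|y(s)|$. Then $|y(s)|=\bar d\,y(s)$ is real, and Hölder with respect to the weights $\mu_i$ gives
$$|y(s)|=\sum\mu_i\,\mathrm{Re}(\bar d\lambda_ie^{i\alpha_i})\,h_i(s)\le\sum\mu_i\,m(\bar d\lambda_i)\,h_i(s)\le\Bigl(\sum\mu_i\,m(\bar d\lambda_i)^{p'}\Bigr)^{1/p'}\Bigl(\sum\mu_ih_i(s)^p\Bigr)^{1/p}.$$
By hypothesis the first sum is at most $\sum\mu_i\bigl(a+b\,\mathrm{Re}(\bar d\lambda_i)\bigr)=a+b\,\mathrm{Re}(\bar d\lambda)\le a+b|\lambda|$. Since $p/p'=p-1$,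
$$|y(s)|^p\le(a+b|\lambda|)^{p-1}\sum\mu_ih_i(s)^p,$$
which is also true where $y(s)=0$. Integrate and use $\int\sum\mu_ih_i^p\le1$.

If $(\lambda_\alpha,y_\alpha)\to0$ weakly in $B_X$, then $\lambda_\alpha\to0$ and $|q(y_\alpha)|\le\|y_\alpha\|_p^p\le(a+b|\lambda_\alpha|)^{p-1}\to a^{p-1}$. $\square$

## Proof of Theorem 1: $\tan\beta=2$ gives $4/5$ against $2/\sqrt5$

Let $p=2$ and $\beta=\arctan2$, so that $\sin\beta=2/\sqrt5$ and $\cos\beta=1/\sqrt5$.

This value can be guessed as follows. Since $m(\pm i)=\sin\beta$, any $a$ admissible in Lemma 6 has $a\ge\sin^2\beta$. If $a=\sin^2\beta$, then $m(e^{i\theta})^2=\cos^2(\theta-\beta)$ touches $a+b\cos\theta$ from below at $\theta=\pi/2$. Equality of the derivatives forces $b=2\sin\beta\cos\beta$. At $\omega=-1$ we need $a-b\ge0$, that is, $\tan\beta\ge2$. The smallest such $\beta$ gives the largest ratio $\sin\beta/\sin^2\beta$, and for it $a=b=\frac45$.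

**Step 1: the inequality $m(\omega)^2\le\frac45(1+\mathrm{Re}\,\omega)$ for $|\omega|=1$.** This is what Lemma 6 needs with $a=b=\frac45$. Since $m(\bar\omega)=m(\omega)$, let $\omega=e^{i\theta}$ with $0\le\theta\le\pi$. If $\theta\le\beta$, then $m=1$. If $\theta\ge\beta$, the interval $[\theta-\beta,\theta+\beta]$ lies in $[0,2\pi]$, where the cosine decreases and then increases, so its maximum there is at an endpoint. As $\cos(\theta-\beta)-\cos(\theta+\beta)=2\sin\theta\sin\beta\ge0$, we get $m=\max(0,\cos(\theta-\beta))$. There are three ranges.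

If $\theta\le\beta$, then $\frac45(1+\cos\theta)\ge\frac45\bigl(1+\frac1{\sqrt5}\bigr)>1=m^2$.

If $\beta\le\theta\le\beta+\frac\pi2$, then $m^2=\cos^2(\theta-\beta)=\frac15(\cos\theta+2\sin\theta)^2$, and the claim reads
$$\cos^2\theta+4\sin\theta\cos\theta+4\sin^2\theta\le4+4\cos\theta .$$
Replacing $4\sin^2\theta$ by $4-4\cos^2\theta$, this is equivalent to
$$\cos\theta\,(4\sin\theta-3\cos\theta-4)\le0 .$$
If $\cos\theta\ge0$, the bracket is $\le0$ and this holds. If $\cos\theta=-C<0$, we need the bracket to be $\ge0$, that is, $4\sqrt{1-C^2}\ge4-3C$. Since $0<C\le1$, both sides are nonnegative, and squaring shows that this is equivalent to $25C^2\le24C$, that is, $C\le\frac{24}{25}$. Now $\theta\le\beta+\frac\pi2<\pi$ gives $C\le-\cos(\beta+\frac\pi2)=\sin\beta=\frac2{\sqrt5}<\frac{24}{25}$.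

If $\theta\ge\beta+\frac\pi2$, then $m=0$ and the right-hand side is $\ge0$.

**Step 2: the cluster set.** By Lemma 6 with $a=b=\frac45$ and $p-1=1$, $Cl(q,0)\subseteq\{|w|\le\frac45\}$. For the converse inclusion we exhibit nets. Let $h_n=1_{[n,n+1)}$. Then
$$\tfrac12\bigl[(i,ie^{-i\beta}h_n)+(-i,-ie^{i\beta}h_n)\bigr]=\bigl(0,\tfrac i2(e^{-i\beta}-e^{i\beta})h_n\bigr)=(0,\sin\beta\,h_n)\in K .\tag{6}$$
For $|\zeta|\le1$ the points $(1-\frac1n)\zeta(0,\sin\beta\,h_n)$ are in $B_X$ and tend weakly to $0$, because $h_n\to0$ weakly in $L_2$. The value of $q$ at them is $(1-\frac1n)^2\zeta^2\sin^2\beta\to\frac45\zeta^2$. So $Cl(q,0)=\{|w|\le\frac45\}$.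

**Step 3: the fibre.** By Lemma 5 with $w_*=\sin\beta$, $Sp(q,0)\supseteq\{|w|\le2/\sqrt5\}$. Since $2/\sqrt5>4/5$, the sets differ. $\blacksquare$

We can now see concretely where the method of Example 4 breaks down. The point $(1,h)$ with $h=1_{[0,1)}$ is in $K$. Removing its coordinate $\lambda$ gives $(0,h)$, and by Lemma 6 a point $(0,y)\in K$ has $\|y\|_2\le2/\sqrt5$. So $(0,h)$ has norm at least $\sqrt5/2$ in $X$.

## Boundary points and smaller algebras: Theorem 2(a), (b)

**Proof of (a).** Let $\varphi$ be a character of $\mathcal H^\infty(B_X)$ over $0$ with $\varphi(q)=2/\sqrt5$. Note that $B_W=B_X\times B_Z$ and $W^{**}=X\oplus_\infty Z^{**}$.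

**Step 1: transport $\varphi$ to $W$.** Choose by Goldstine a net $(z_\alpha)\subset B_Z$ with $z_\alpha\to z^{**}$ weak-star. For $f\in\mathcal H^\infty(B_W)$ put $\varphi_\alpha(f)=\varphi(f(\cdot,z_\alpha))$. This is a character of $\mathcal H^\infty(B_W)$. On a functional $(x^*,z^*)$ it gives $\varphi(x^*)+z^*(z_\alpha)=z^*(z_\alpha)$, so $\Pi(\varphi_\alpha)=(0,z_\alpha)$; and $\varphi_\alpha(\tilde q)=\varphi(q)=2/\sqrt5$. A weak-star cluster point of $(\varphi_\alpha)$ lies over $(0,z^{**})$ and takes the value $2/\sqrt5$ at $\tilde q$.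

**Step 2: the cluster values stay small.** If $(x_\alpha,z'_\alpha)\in B_W$ tends weak-star to $(0,z^{**})$, then $x_\alpha\to0$ weakly in $X$, and $\tilde q(x_\alpha,z'_\alpha)=q(x_\alpha)$. So every cluster value of $\tilde q$ at $(0,z^{**})$ is in $Cl(q,0)$ and has modulus $\le4/5$. The sets differ. The norm of $(0,z^{**})$ is $\|z^{**}\|$, so it is a boundary point when $\|z^{**}\|=1$.

**Step 3: renormings.** Let $V$ have a complemented subspace isomorphic to an infinite dimensional Hilbert space. That Hilbert space is itself $\ell_2\oplus H'$ for some Hilbert space $H'$, so $V\cong\ell_2\oplus Z_0\cong X\oplus Z_0$ for some $Z_0$. If $Z_0=0$, replace it by $\mathbb C$, which is possible since $\ell_2\cong\ell_2\oplus\mathbb C$. Give $V$ the norm of $X\oplus_\infty Z_0$. Steps 1 and 2 with $\|z^{**}\|<1$ and with $\|z^{**}\|=1$ give interior and boundary points where the theorem fails. $\blacksquare$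

**Proof of (b).** Let $\varphi$ be as in (a), and let $B$ be a subalgebra containing $1$, $X^*$ and $q$. The restriction $\varphi|_B$ is multiplicative and linear, it is nonzero because $\varphi(1)=1$, it lies over $0$ and takes the value $2/\sqrt5$ at $q$. The cluster set does not depend on the algebra. The uniformly continuous functions are an example, since continuous polynomials are Lipschitz on bounded sets. $\blacksquare$

## How much a character can gain: the factor $2^m$ of Theorem 2(c)

A Banach space has the approximation property (AP) if the identity can be approximated by finite rank operators uniformly on compact sets. It has the metric approximation property if these operators can be taken of norm at most $1$. Example: in $L_p(0,\infty)$ let $T_ny=\sum_{j<4^n}\bigl(2^n\int_{I_{n,j}}y\bigr)1_{I_{n,j}}$. By Hölder $\|T_n\|\le1$, and $T_ny=y$ for step functions $y$ of level $\le n$. So $T_ny\to y$ for all $y$, and uniformly on compact sets because $\|T_n\|\le1$. The AP is preserved by isomorphisms and by adding a one-dimensional summand.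

The numbers $R_{cl}(P)$ and $R_{sp}(P)$ are maxima over nonempty compact sets, as we saw after (2).

**Proof of the upper bound.** Let $X$ be infinite dimensional, separable and reflexive with AP.

**Step 1: finite rank operators $F$ with $\|I-F\|\le2$ that nearly fix given functionals.** If $E^*$ has AP then so does $E$ (Lindenstrauss–Tzafriri, *Classical Banach Spaces I*, Thm 1.e.7). Apply this to $E=X^*$, whose dual is $X$: so $X^*$ has AP. Also $X^*$ is separable and reflexive. A separable dual space with AP has the metric approximation property (*ibid.*, Thm 1.e.15), so $X^*$ has it. By reflexivity every finite rank operator on $X^*$ is the adjoint of a finite rank operator on $X$. Therefore, given $x_1^*,\dots,x_n^*\in X^*$ and $\varepsilon>0$, there is a finite rank $F:X\to X$ with $\|F\|\le1$ and $\|F^*x_i^*-x_i^*\|<\varepsilon$ for all $i$. Then $\|I-F\|\le2$.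

**Step 2: a weak neighbourhood on which $P$ is controlled.** Let $\delta>0$. The compact sets $\overline{P(U\cap B_X)}$ in (2), $z^{**}=0$, decrease with $U$, and their intersection $Cl(P,0)$ lies in the open disc of radius $R_{cl}(P)+\delta$. So one of them lies in that disc. Hence there are $x_1^*,\dots,x_n^*$ and $\varepsilon>0$ with $|P(u)|\le R_{cl}(P)+\delta$ whenever $u\in B_X$ and $|x_i^*(u)|<\varepsilon$ for all $i$.

**Step 3: remove coordinates and rescale.** Take $F$ as in Step 1 for these data. For $x\in B_X$ put $u=\frac12(x-Fx)$. Then $u\in B_X$ and $|x_i^*(u)|=\frac12|(x_i^*-F^*x_i^*)(x)|<\varepsilon$. So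
$$|P(x-Fx)|=2^m|P(u)|\le2^m(R_{cl}(P)+\delta)\qquad(x\in B_X).$$
If $\Pi(\varphi)=0$, then $\varphi(P)=\varphi(P\circ(I-F))$ by (4), and $\|\varphi\|=1$ gives $|\varphi(P)|\le2^m(R_{cl}(P)+\delta)$. Let $\delta\to0$: $R_{sp}(P)\le2^mR_{cl}(P)$.

The same proof with $\|I-F\|\le c$ in Step 1 (necessarily $c\ge1$, since $X$ is infinite dimensional and $F$ has finite rank) gives $R_{sp}(P)\le c^mR_{cl}(P)$. For the $X$ of Theorem 1 it follows that such a $c$ must satisfy $2/\sqrt5\le\frac45c^2$, that is, $c^2\ge\sqrt5/2$.

**Proof of the examples.** Let $m=p\ge3$, $\beta=\pi/p$, $X=X_{p,\beta}$, $P=q$.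

**Step 4: the space is in the class.** We have $X\cong\mathbb C\oplus L_p(0,\infty)$, which is separable and reflexive with AP. It is isomorphic to $L_p(0,\infty)$: the functions $1_{[n,n+1)}$ span a copy of $\ell_p$ that is complemented (average over the intervals $[n,n+1)$), so $L_p(0,\infty)\cong\ell_p\oplus N$ for some $N$, and $\mathbb C\oplus\ell_p\cong\ell_p$.

**Step 5: the two radii.** By Lemma 5 with $w_*=1$, $R_{sp}(q)\ge1$. The upper bound just proved then gives $R_{cl}(q)\ge2^{-p}>0$. (Directly: (6) holds for every $p$ and $\beta$, so as in the proof of Theorem 1 $R_{cl}(q)\ge\sin^p\beta$.) To bound $R_{cl}(q)$ from above, let $\omega=e^{i\theta}$ and $|\alpha|\le\beta$. The cosine has Lipschitz constant $1$, and $\max(0,c)\le\frac12(1+c)$ for $-1\le c\le1$, so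
$$\cos(\theta+\alpha)\le\max(0,\cos\theta)+\beta\le\tfrac12(1+\cos\theta)+\beta .$$
The right-hand side is $\ge0$, so it bounds $m(\omega)$ as well. As $0\le m\le1$ and $p'\ge1$,
$$m(\omega)^{p'}\le m(\omega)\le\bigl(\tfrac12+\tfrac\pi p\bigr)+\tfrac12\,\mathrm{Re}\,\omega .$$
Lemma 6 with $a=\frac12+\frac\pi p$, $b=\frac12$ gives $R_{cl}(q)\le\bigl(\frac12+\frac\pi p\bigr)^{p-1}$.

**Step 6: the constants.** For $m\ge3$ we have $1\le R_{sp}(q)\le c_mR_{cl}(q)\le c_m\bigl(\frac12+\frac\pi m\bigr)^{m-1}$, and $c_m\le2^m$ by the upper bound. So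
$$\Bigl(\frac12+\frac\pi m\Bigr)^{-(m-1)}\le c_m\le2^m .$$
Taking $m$-th roots, the left side becomes $\bigl(\frac12+\frac\pi m\bigr)^{-(1-1/m)}\to2$. Hence $c_m^{1/m}\to2$. $\blacksquare$

For small $m$ the lower bound in Step 6 says little: $\frac12+\frac\pi m<1$ only when $m>2\pi$, that is, $m\ge7$. The failure in degree $2$ came from the sharper choice of $g$ and of $a=b=\frac45$ in the proof of Theorem 1.
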